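# Chvátal rank and M-rank of polytopes in the unit cube: both are of order $n^2$

Throughout, "cube" means $[0,1]^n$ with $n\ge 1$, vectors in $\mathbb Z^n$ or $\mathbb R^n$ act on points by $cx=\sum_i c_ix_i$, $e_i$ is the $i$-th unit vector, $\mathbf 1$ is the all-ones vector, and $\|t\|:=\operatorname{dist}(t,\mathbb Z)$ for a real number $t$. For vectors, $\|\cdot\|_1$ and $\|\cdot\|_\infty$ are the usual norms. A maximum over the empty set is $-\infty$.

## 1. Polytopes in the cube that contain no $0/1$-point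

Let $Q\subseteq[0,1]^n$ be compact and convex. If $c\in\mathbb Z^n$, then every $0/1$-point $v$ of $Q$ has $cv\in\mathbb Z$ and $cv\le\max_Qc$. So $cv\le\lfloor\max_Qc\rfloor$. Imposing all these rounded inequalities cuts $Q$ down without losing a $0/1$-point.

**Definition (Gomory–Chvátal closure).** $Q':=\{x:\ cx\le\lfloor\max_Qc\rfloor\text{ for all }c\in\mathbb Z^n\}$, with $\emptyset'=\emptyset$. For a polytope $P\subseteq[0,1]^n$ put $P^{(0)}:=P$ and $P^{(k+1)}:=(P^{(k)})'$.

**Two elementary facts.** (a) If $Q\subseteq R$ then $Q'\subseteq R'$, because $\max_Qc\le\max_Rc$. (b) $Q'$ is compact and convex, and $Q'\subseteq Q$. It is an intersection of closed half-spaces, so only the inclusion needs proof. If $x\notin Q\neq\emptyset$, a strictly separating functional can be perturbed to a rational one, since $Q$ is bounded, and then scaled to an integer one. So some $c\in\mathbb Z^n$ has $cx>\max_Qc\ge\lfloor\max_Qc\rfloor$, and $x\notin Q'$.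

How many rounds does it take when there is nothing to keep, that is, when $P\cap\{0,1\}^n=\emptyset$? We must reach the empty set. The natural plan is to clear the faces of the cube in order of dimension. For this we need to know that rounding on a face is no stronger than rounding on the whole cube.

**Lemma 1 (faces).** If $F$ is a face of the cube and $Q\subseteq[0,1]^n$ is compact and convex, then $Q'\cap F\subseteq(Q\cap F)'$.

*Proof.* We may assume $Q\ne\emptyset$. Write $F=\{x\in[0,1]^n: x_i=1\ (i\in I),\ x_j=0\ (j\in K)\}$ and $\varphi(x)=\sum_{i\in I}x_i-\sum_{j\in K}x_j$. (For $F=\{x_1=1,x_2=0\}$ in dimension 3 this is $x_1-x_2$.) On the cube $\varphi\le|I|$, with equality exactly on $F$. Let $x\in Q'\cap F$.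

Suppose first that $Q\cap F=\emptyset$. By compactness $\max_Q\varphi<|I|$, so the rounded inequality gives $\varphi(x)\le|I|-1$. But $\varphi(x)=|I|$ since $x\in F$, a contradiction. So $Q'\cap F=\emptyset$ and the inclusion holds.

Now let $Q\cap F\ne\emptyset$, let $d\in\mathbb Z^n$ and $\mu=\max_{Q\cap F}d$. We must show $dx\le\lfloor\mu\rfloor$. We claim that for some $N\in\mathbb N$,
$$\max_Q(d+N\varphi)<N|I|+\lfloor\mu\rfloor+1 .$$
If not, then for every $N$ there is $y_N\in Q$ with $dy_N+N(\varphi(y_N)-|I|)\ge\lfloor\mu\rfloor+1$. Since $\varphi(y_N)-|I|\le 0$ and $dy_N$ is bounded, $\varphi(y_N)\to|I|$. Moreover $dy_N\ge\lfloor\mu\rfloor+1$. A limit point $y\in Q$ then has $\varphi(y)=|I|$, so $y\in Q\cap F$, and $dy\ge\lfloor\mu\rfloor+1>\mu$, a contradiction.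

The vector $d+N\varphi$ is an integer vector whose maximum over $Q$ is strictly below the integer $N|I|+\lfloor\mu\rfloor+1$. Rounding gives $dx+N\varphi(x)\le N|I|+\lfloor\mu\rfloor$. Since $\varphi(x)=|I|$, we get $dx\le\lfloor\mu\rfloor$. $\square$

**Proposition 2 (the empty case).** If $P\cap\{0,1\}^n=\emptyset$, then $P^{(n)}=\emptyset$.

*Proof.* We show by induction on $k$ that $P^{(k)}\cap F=\emptyset$ for every $k$-dimensional face $F$ of the cube. For $k=0$ the face is a $0/1$-point, which is not in $P$. Let $k\ge1$ and $Q:=P^{(k-1)}\cap F$. By induction $Q$ misses every facet of $F$. Pick a coordinate $i$ not fixed on $F$. On $Q$ we have $0<x_i<1$. By compactness, if $Q\neq\emptyset$, then $\max_Qx_i<1$ and $\max_Q(-x_i)<0$. Rounding gives $x_i\le0$ and $-x_i\le-1$ on $Q'$, so $Q'=\emptyset$. By Lemma 1, $P^{(k)}\cap F\subseteq Q'=\emptyset$. With $k=n$ and $F=[0,1]^n$ the proposition follows. $\square$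

So $n$ rounds suffice here. What changes when $P$ does contain $0/1$-points? The target is now the convex hull of those points. We must derive each inequality that describes it, and the coefficients of such inequalities can be long. The induction on faces will survive, but a new parameter enters: how far the right-hand side of an inequality has to come down.

## 2. M-cuts, the two ranks, and the quadratic bounds

Let $P\subseteq[0,1]^n$ be a polytope, $S:=P\cap\{0,1\}^n$, and $P_I:=\operatorname{conv}S$ its integer hull.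

**Definition (M-cut, M-closure).** For $c\in\mathbb Z^n$ put $c_P:=\max\{cx\mid x\in P\}$ and
$$c_0:=\max\{cx\mid x\in\{0,1\}^n,\ cx\le c_P\}.$$
The inequality $cx\le c_0$ is an M-cut for $P$. If no $0/1$-point satisfies $cx\le c_P$, then $c_0=-\infty$ and the cut excludes every point. The M-closure is $M(P):=\bigcap_{c\in\mathbb Z^n}\{x\in\mathbb R^n\mid cx\le c_0\}$.

A Chvátal cut rounds $c_P$ down to the next integer. An M-cut rounds it down to the next value that $c$ really takes on $\{0,1\}^n$.

We quote that $M(P)$ is again a polytope, so that the iterates $M^{(0)}(P):=P$, $M^{(k+1)}(P):=M(M^{(k)}(P))$ make sense.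

**Definition (ranks).** The M-rank of $P$ is the smallest $k$ with $M^{(k)}(P)=P_I$. The Chvátal rank is the smallest $k$ with $P^{(k)}=P_I$.

**Fact (c).** $P_I\subseteq M^{(k)}(P)\subseteq P^{(k)}$ for all $k$. Hence, if $P^{(k)}\subseteq P_I$, then $M^{(k)}(P)=P^{(k)}=P_I$. In particular the M-rank is at most the Chvátal rank.

*Proof.* The number $c_0$ is an integer (or $-\infty$) with $c_0\le c_Q$, so $M(Q)\subseteq Q'$. By induction and (a), $M^{(k+1)}(P)\subseteq(M^{(k)}(P))'\subseteq(P^{(k)})'=P^{(k+1)}$. For the other inclusion, let $S\subseteq Q$. Each $s\in S$ has $cs\le c_Q$, so $s$ competes in the definition of $c_0$ and $cs\le c_0$. So $S\subseteq M(Q)$, and we iterate. $\square$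

**Example (a triangle, both ranks equal to 2).** Let $P=\operatorname{conv}\{(0,0),(1,0),(\frac12,1)\}$. Here $S=\{(0,0),(1,0)\}$ and $P_I=\{x_2=0,\ 0\le x_1\le1\}$. The vector $c=(2,3)$ shows the difference between the cuts: $c_P=\max\{0,2,4\}=4$, but $c$ takes only the values $0,2,3,5$ on $\{0,1\}^2$, so $c_0=3$.

The vector $(0,1)$ has maximum $1$ on $P$, so rounding it directly does nothing. Tilt it both ways instead. We have $\max_P(x_1+x_2)=\frac32$ and $\max_P(-x_1+x_2)=\frac12$, so on $P'$
$$x_1+x_2\le1,\qquad -x_1+x_2\le0 .$$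
Adding gives $x_2\le\frac12$ on $P'$, so $x_2\le0$ on $P''$, and $P''=P_I$.

One round is not enough, even with M-cuts: $(\frac12,\frac12)\in M(P)$. To see this, let $c=(c_1,c_2)$. Then $c_P=\max\{0,c_1,\frac{c_1}2+c_2\}$, and we need a $0/1$-point $v$ with $\frac{c_1+c_2}2\le cv\le c_P$. If $c_1+c_2\le0$ take $v=(0,0)$. If $c_1+c_2>0$ and $c_1\ge c_2$ take $v=(1,0)$. Otherwise $c_2>c_1$. Take $v=(0,1)$ if $c_1\ge0$, where $c_2\le\frac{c_1}2+c_2$. Take $v=(1,1)$ if $c_1<0$, where $c_1+c_2\le\frac{c_1}2+c_2$ and $c_1+c_2\ge\frac{c_1+c_2}2$. So both ranks equal $2$. The double tilt will come back in Lemma 5.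

How large can the M-rank be? The source quotes that the Chvátal rank of a polytope in $[0,1]^n$ is $O(n^2\log n)$ and can be at least $(1+\epsilon)n$ for some $\epsilon>0$ (Eisenbrand and Schulz), and that the worst-case M-rank grows faster than $n$ (Pokutta). The question, from "A Refined Gomory-Chvátal Closure for Polytopes in the Unit Cube", is the conjecture that the M-rank is $O(n^2)$: there is a constant $C$ such that for every $n$ and every polytope $P\subseteq[0,1]^n$ the M-rank is at most $Cn^2$. We prove it, and more.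

**Theorem 3.** For every polytope $P\subseteq[0,1]^n$, $n\ge1$, we have $P^{(k)}=P_I$ for some $k\le1005\,n^2$, and the M-rank of $P$ is at most $1005\,n^2$. More precisely, if $S:=P\cap\{0,1\}^n\ne\emptyset$ and $0\ne c\in\mathbb Z^n$, then $cx\le\max_{s\in S}cs$ is valid for $P^{(T)}$ (hence for $M^{(T)}(P)$) as soon as $T\ge990n^2+7n+4+2\lceil\log_2\|c\|_\infty\rceil$.

**Theorem 4.** There are $\kappa>0$ and $n_0$ such that for every $n\ge n_0$ some polytope $P\subseteq[0,1]^n$ has M-rank (hence Chvátal rank) at least $\kappa n^2$.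

So both worst-case ranks are $\Theta(n^2)$. Sections 3–6 prove Theorem 3, and Sections 7–11 prove Theorem 4. When $S\neq\emptyset$, write
$$h(d):=\max_{s\in S}ds .$$

## 3. Chains of inequalities and the price $2(n+L)$

Suppose we know $dx\le\beta+1$ on $P$ and want $dx\le\beta$, where $d\in\mathbb Z^n$, $\beta\in\mathbb Z$ and $ds\le\beta$ on $S$. The argument of Proposition 2 can be repeated. If $dx\le\beta$ already holds on the facets of a face $F$, then the bad points, those with $dx=\beta+1$, miss every facet of $F$. So they have $0<x_i<1$, and the double tilt $d\pm e_i$ from the triangle gets rid of them in two rounds. Climbing through the faces takes $2n$ rounds.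

If the right-hand side must come down by $L$ units, doing this one unit after another costs $2nL$ rounds. That is wasteful: while large faces still work on the first unit, small faces can already work on the next. Running the two inductions at once, over the dimension $k$ and the level $\ell$, costs only $2(n+L)$. We may also change the vector $d$ from one level to the next.

**Definition (chain).** A *chain of length $L$* for $S$ is a sequence of pairs $(g_0,\beta_0),\dots,(g_L,\beta_L)$ in $\mathbb Z^n\times\mathbb Z$ such that $g_0x\le\beta_0$ on the cube and, for $1\le\ell\le L$,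

1. $g_\ell s\le\beta_\ell$ for all $s\in S$;
2. $\{x\in[0,1]^n:g_{\ell-1}x\le\beta_{\ell-1}\}\subseteq\{x:g_\ell x\le\beta_\ell+1\}$.

For the triangle, $(0,0),(e_2,0)$ is a chain of length $1$: $x_2\le1$ on the whole square, and $x_2=0$ on $S$.

**Lemma 5.** If $(g_0,\beta_0),\dots,(g_L,\beta_L)$ is a chain for $S=P\cap\{0,1\}^n$, then $g_Lx\le\beta_L$ is valid for $P^{(2(n+L))}$.

*Proof.* We show by induction on $k+\ell$ that for each $k$-dimensional face $F$ of the cube, $g_\ell x\le\beta_\ell$ holds on $P^{(2(k+\ell))}\cap F$. The case $k=n$, $\ell=L$ is the lemma.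

For $\ell=0$ the inequality holds on the whole cube. If $k=0$ and $\ell\ge1$, then $F=\{v\}$. Either $v\in S$ and condition 1 applies, or $v\notin P\supseteq P^{(2\ell)}$ and there is nothing to check.

Let $k,\ell\ge1$, $Q:=P^{(2(k+\ell-1))}\cap F$, $d:=g_\ell$, $\beta:=\beta_\ell$. If $Q$ is empty, then so is $P^{(2(k+\ell))}\cap F$, so let $Q\neq\emptyset$. The induction hypothesis for $(k,\ell-1)$ says $g_{\ell-1}x\le\beta_{\ell-1}$ on $Q$, so condition 2 gives
$$dx\le\beta+1\quad\text{on }Q.$$
The induction hypothesis for $(k-1,\ell)$ says $dx\le\beta$ on $Q\cap G$ for each facet $G$ of $F$. So points $x\in Q$ with $dx=\beta+1$ lie on no facet of $F$.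

Let $i$ be a coordinate not fixed on $F$. On $Q$ we have $(d+e_i)x\le\beta+2$, and equality would force $dx=\beta+1$ and $x_i=1$, a point on a facet. Likewise $(d-e_i)x\le\beta+1$, and equality would force $dx=\beta+1$ and $x_i=0$. Neither happens. By compactness $\max_Q(d+e_i)<\beta+2$ and $\max_Q(d-e_i)<\beta+1$. Rounding, on $Q'$ we have
$$(d+e_i)x\le\beta+1,\qquad(d-e_i)x\le\beta .$$
Adding gives $dx\le\beta+\frac12$ on $Q'$, hence $dx\le\beta$ on $Q''$.

Finally, with $t=2(k+\ell-1)$, Lemma 1 applied twice and monotonicity give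
$$P^{(t+2)}\cap F\subseteq\big(P^{(t+1)}\cap F\big)'\subseteq\big((P^{(t)}\cap F)'\big)'=Q''.\qquad\square$$

**Normals with small coefficients.** Let $S\ne\emptyset$ and $0\ne c\in\mathbb Z^n$. Put $\gamma=\max_{[0,1]^n}c$. For $s\in S$ we have $\gamma-h(c)\le\max_{x\in[0,1]^n}c(x-s)\le\|c\|_1$. Let $m=\max(1,\gamma-h(c))\le\|c\|_1$. Then
$$(0,0),\ (c,h(c)+m-1),\ (c,h(c)+m-2),\ \dots,\ (c,h(c))$$
is a chain of length $m$. The step from $(0,0)$ satisfies condition 2 because $cx\le\gamma\le h(c)+m$ on the cube, and in the later steps the two sets in condition 2 are cut out by the same inequality. By Lemma 5, $cx\le h(c)$ is valid for $P^{(2(n+\|c\|_1))}$. For $c\in\{-1,0,1\}^n$ this takes at most $4n$ rounds.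

## 4. Integer normals at many scales: halving costs a logarithm

How long can the coefficients be in general? Here is the bound we will use.

**Lemma 6.** Let $S\ne\emptyset$. If $x\notin\operatorname{conv}S=P_I$, there is $0\ne c\in\mathbb Z^n$ with $\|c\|_\infty\le(n+1)^{(n+1)/2}$ and $cx>h(c)$.

*Proof.* Consider
$$\mathcal D=\{(c,\delta)\in\mathbb R^n\times\mathbb R:\ |c_i|\le1\ (1\le i\le n),\ \delta\le n,\ cs\le\delta\ \ (s\in S)\}.$$
It is a polytope, bounded because $\delta\ge cs\ge-n$. Since $x\notin\operatorname{conv}S$, some real $c$ has $cx>h(c)$. Scale it so that $|c_i|\le1$. Then $h(c)\le n$, so $(c,h(c))\in\mathcal D$. The linear function $(c,\delta)\mapsto cx-\delta$ is positive there, hence positive at some vertex $(c^*,\delta^*)$ of $\mathcal D$. So $c^*x>\delta^*\ge h(c^*)$.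

A vertex is the unique solution of $n+1$ of the constraints taken as equations. Their rows, among $(\pm e_i,0)$, $(0,1)$ and $(s,-1)$, have entries in $\{0,\pm1\}$, and the right-hand sides $1$, $n$, $0$ are integers. Let $D$ be the absolute value of the determinant. By Cramer's rule $Dc^*\in\mathbb Z^n$. By Hadamard's inequality $1\le D\le(n+1)^{(n+1)/2}$, since each row has Euclidean norm at most $\sqrt{n+1}$. Take $c=Dc^*$. Then $|c_i|\le D$ and $cx>Dh(c^*)=h(c)$. Also $c\ne0$, because $0x>h(0)=0$ is false. $\square$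

With such $c$, the chain above, of length up to $\|c\|_1$, is useless. But a chain may change its vector. The sensible thing is to approach $c$ through rounded multiples $qc$ with growing $q$. The next lemma prices one change of scale.

**Lemma 7 (change of scale).** Let $S\neq\emptyset$, $c\in\mathbb Z^n$, let $q,q'>0$ be real, let $d=qc+b$ and $d'=q'c+b'$ be integer vectors, and put $\lambda=q'/q$. A chain ending in $(d,h(d))$ can be extended to one ending in $(d',h(d'))$ by adding at most $1+\|b'\|_1+\lambda\|b\|_1$ pairs. A chain from $(0,0)$ to $(d,h(d))$ exists with length at most $1+\|d\|_1$.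

*Proof.* We have $d'=q'c+b'=\lambda(d-b)+b'=\lambda d+f$ with $f=b'-\lambda b$. If $x$ is in the cube and $dx\le h(d)$, then
$$d'x\le\gamma:=\lambda h(d)+\max_{[0,1]^n}f .$$
All of $S$ satisfies $dx\le h(d)$, so $\gamma\ge h(d')$. If $s\in S$ maximizes $d$, then $h(d')\ge d's=\lambda h(d)+fs$. So
$$0\le\gamma-h(d')\le\max_{x\in[0,1]^n}f(x-s)\le\|f\|_1\le\|b'\|_1+\lambda\|b\|_1 .$$
Put $m=\max(1,\lceil\gamma-h(d')\rceil)\le1+\|b'\|_1+\lambda\|b\|_1$ and add the pairs $(d',h(d')+m-1),\dots,(d',h(d'))$. Condition 1 holds since all right-hand sides are at least $h(d')$. Condition 2 holds for the first new pair because $\gamma\le h(d')+m$, and it is trivial for the later ones. For the start, use the same argument with $\gamma=\max_{[0,1]^n}d$ and $\gamma-h(d)\le\|d\|_1$. $\square$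

**Halving.** Let $0\ne c\in\mathbb Z^n$, $J=\lceil\log_2\|c\|_\infty\rceil$, and
$$X_j=2^{j-J}\qquad(0\le j\le J).$$
Take $d_j$ to be $X_jc$ rounded to nearest integers. The rounding errors satisfy $\|b_j\|_1\le n/2$. At the start $|X_0c_i|\le1$, so $\|d_0\|_1\le n$. At the end $d_J=c$. By Lemma 7, with $\lambda=2$, we get a chain of length at most
$$1+n+J\big(1+\tfrac n2+2\cdot\tfrac n2\big)=1+n+J\big(1+\tfrac32n\big).$$
By Lemma 6 we may take $J\le\frac{n+1}2\log_2(n+1)+1$, so this yields $O(n^2\log n)$ rounds, which is the order of the quoted bound. The attempt stops exactly here: we have $J$ scales, a number that may be as large as order $n\log n$ in our bound, and at each of them we pay a rounding error that we can only bound by order $n$.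

Can the error really be of order $n$ at every scale? With halving, yes. Let $a=(4^r-1)/3$ with $r\ge2$, and $c=a\mathbf 1$. Since $4^r/4<a<4^r/2$, we have $J=2r-1$, and
$$X_ja=\frac{2^{j+1}}3-\frac{2^{j+1-2r}}3 .$$
The first term is at distance $\frac13$ from $\mathbb Z$. For $j\le J-2$ the second is at most $\frac1{12}$, so $\|X_ja\|\ge\frac14$. For $j=J-1$ we have $X_ja=a/2$ with $a$ odd, at distance $\frac12$. So the error is at least $n/4$ at each of the scales $j<J$. But the multiples $X_j$ are a poor choice here. With $q_j=\frac32X_j$ we have $q_ja=2^j-2^{j-2r}$, so $\|q_ja\|=2^{j-2r}=2^{j-J-1}$, and the errors summed over *all* scales are at most $n\sum_{j\le J}2^{j-J-1}\le n$.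

So we should choose $q_j$ within a constant factor of $X_j$ so that $q_jc$ is close to $\mathbb Z^n$. Changes of scale then still have bounded $\lambda$. We cannot hope for a small error at every scale. It turns out that the sum over all scales is $O(n^2)$, with no dependence on $J$.

## 5. The total rounding error over all scales is at most $15n^2$

**Lemma 8.** Let $0\ne c\in\mathbb Z^n$, $J=\lceil\log_2\|c\|_\infty\rceil$, $X_j=2^{j-J}$, and
$$\eta_j:=\min\Big\{\sum_{i=1}^n\|qc_i\|:\ q\in[X_j/8,\,2X_j]\Big\}\qquad(0\le j\le J).$$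
Then $\sum_{j=0}^J\eta_j\le15n^2$.

The mechanism is this. Fix a tolerance $\rho$, and let $N(X)$ measure how much of the time $|q|\le X$ the point $qc$ spends within about $\rho$ of $\mathbb Z^n$ (coordinate-wise). Three facts hold: $N(2X)\le2N(X)$, because the relevant Fourier coefficients are positive; $N(X)\ge(2\rho)^nX$; and $N(X)\le(\text{const})^nX$. So over $J+1$ doublings of $X$, $N$ must essentially double each time, except at $O(n\log(1/\rho))$ scales. When $N$ does nearly double, a good part of the mass of $N(2X)$ comes from $|q|$ of order $X$, so there is a good $q$ at that scale, with error about $\rho n\log(1/\rho)$. Summing over dyadic $\rho$ gives a convergent series times $n^2$.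

*Proof.* **Step 1: a positive kernel and three bounds.** This step sets up $N(X)$. Let $0<\rho\le1$ and
$$\kappa(t)=\sum_{m\in\mathbb Z}e^{-|t-m|/\rho}.$$
It is even, continuous and $1$-periodic. Its $k$-th Fourier coefficient is $\int_{\mathbb R}e^{-|t|/\rho}e^{-2\pi ikt}dt=\frac{2\rho}{1+4\pi^2\rho^2k^2}>0$. These coefficients are summable, so $\kappa$ equals its Fourier series everywhere. Multiplying out,
$$W(q):=\prod_{i=1}^n\kappa(qc_i)=\sum_{z\in\mathbb Z^n}a_z\,e^{2\pi iq(cz)},\qquad a_z>0,\quad a_0=(2\rho)^n,\quad\sum_za_z=\kappa(0)^n .$$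
For $X>0$ put $N(X)=\int_{-X}^XW(q)\big(1-\frac{|q|}X\big)dq$. Since
$$\int_{-X}^X\Big(1-\frac{|q|}X\Big)e^{2\pi iqw}dq=\frac{1-\cos2\pi Xw}{2\pi^2w^2X}=X\,\Phi(Xw),\qquad\Phi(\xi)=\Big(\frac{\sin\pi\xi}{\pi\xi}\Big)^2$$
(with $\Phi(0)=1$), we get $N(X)=X\sum_za_z\Phi(X\,cz)$. Now $0\le\Phi\le\Phi(0)=1$ and $\Phi(2\xi)=\Phi(\xi)\cos^2\pi\xi\le\Phi(\xi)$. All $a_z$ are positive, so
$$N(2X)\le2N(X),\qquad(2\rho)^nX\le N(X)\le\kappa(0)^nX. \tag{1}$$
The lower bound keeps only the term $z=0$.

**Step 2: few scales fail to double.** Put $X_{J+1}=2$ and $r_j=N(X_{j+1})/N(X_j)\le2$ for $0\le j\le J$. By (1),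
$$\prod_{j=0}^Jr_j=\frac{N(X_{J+1})}{N(X_0)}\ge\Big(\frac{2\rho}{\kappa(0)}\Big)^n\frac{X_{J+1}}{X_0}=\Big(\frac{2\rho}{\kappa(0)}\Big)^n2^{J+1},$$
that is, $\prod_{j=0}^J(2/r_j)\le(\kappa(0)/2\rho)^n$. Every factor is at least $1$, and those with $r_j<\frac32$ exceed $\frac43$. Since $\kappa(0)=\frac{1+e^{-1/\rho}}{1-e^{-1/\rho}}$ increases with $\rho$, it is at most its value $2.163\ldots\le2.17$ at $\rho=1$, and $2.17/2\le1.09$. Therefore
$$\#\{j:r_j<\tfrac32\}\le\frac{n\ln(1.09/\rho)}{\ln(4/3)}. \tag{2}$$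

**Step 3: at the other scales there is a good $q$.** Let $r_j\ge\frac32$ and $X=X_j$, so $N(2X)\ge\frac32N(X)$. We show that the mass of $N(2X)$ near $q=0$ cannot account for all of it. For $|q|\le X/8$ we have $\frac87(1-\frac{|q|}X)\ge1\ge1-\frac{|q|}{2X}$. Since $W>0$, the part of $N(2X)$ with $|q|\le X/8$ is at most $\frac87N(X)$. Hence
$$\int_{X/8\le|q|\le2X}W(q)\Big(1-\frac{|q|}{2X}\Big)dq\ \ge\ \Big(\tfrac32-\tfrac87\Big)N(X)\ \ge\ \tfrac5{14}(2\rho)^nX .$$
The total weight $\int_{-2X}^{2X}(1-\frac{|q|}{2X})dq$ is $2X$, and $W$ is even. So some $q\in[X/8,2X]$ has $W(q)\ge\frac5{28}(2\rho)^n$.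

Summing the two geometric series in the definition of $\kappa$ gives
$$\kappa(t)=\frac{e^{-\|t\|/\rho}+e^{-(1-\|t\|)/\rho}}{1-e^{-1/\rho}}\le\frac{2e^{-\|t\|/\rho}}{1-e^{-1}}\le3.17\,e^{-\|t\|/\rho}.$$
So $3.17^n\exp\big(-\sum_i\|qc_i\|/\rho\big)\ge\frac5{28}(2\rho)^n$. Taking logarithms, with $\ln\frac{3.17}2\le0.47$ and $\ln\frac{28}5\le1.73\le1.73n$,
$$\eta_j\le\rho\Big(n\ln\frac{3.17}{2\rho}+\ln\frac{28}5\Big)\le\rho n\Big(\ln\frac1\rho+2.2\Big). \tag{3}$$

**Step 4: summation over dyadic tolerances.** Take $\rho=2^{-i}$, $i=0,1,2,\dots$, and put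
$$A_i:=n2^{-i}(0.7i+2.2),\qquad B_i:=2.45i+0.35 .$$
Since $\ln2\le0.7$, (3) says that $r_j\ge\frac32$ (for this $\rho$) implies $\eta_j\le A_i$. Since $\frac{\ln2}{\ln(4/3)}\le2.45$ and $\frac{\ln1.09}{\ln(4/3)}\le0.35$, (2) says that at most $nB_i$ indices have $r_j<\frac32$. So
$$\#\{j:\eta_j>A_i\}\le nB_i\qquad(i\ge0).$$
The sequence $A_i$ decreases to $0$, because $0.7(i+1)+2.2<2(0.7i+2.2)$. Also $\eta_j\le n/2<A_0$. For $t\in[A_{i+1},A_i)$ at most $nB_{i+1}$ of the $\eta_j$ exceed $t$. Therefore
$$\sum_j\eta_j=\int_0^{A_0}\#\{j:\eta_j>t\}\,dt\le n\sum_{i\ge0}(A_i-A_{i+1})B_{i+1}=n\Big(B_1A_0+\sum_{i\ge1}A_i(B_{i+1}-B_i)\Big),$$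
where summation by parts is justified by $A_iB_i\to0$. Here $B_1=2.8$, $B_{i+1}-B_i=2.45$, $A_0=2.2n$, and $\sum_{i\ge1}A_i=n(0.7\cdot2+2.2)=3.6n$. The total is $n^2(6.16+8.82)=14.98\,n^2\le15n^2$. $\square$

## 6. A chain of length at most $495n^2+2.5n+J+2$

**Proof of Theorem 3, second statement.** Let $S\neq\emptyset$ and $0\ne c\in\mathbb Z^n$, with $J$, $X_j$, $\eta_j$ as in Lemma 8. We repeat the halving argument, now with good multipliers. Choose $q_j\in[X_j/8,2X_j]$ attaining $\eta_j$, and let $d_j\in\mathbb Z^n$ be $q_jc$ rounded to nearest integers. With $b_j:=d_j-q_jc$ we have $\|b_j\|_1=\eta_j\le n/2$. Put also $q_{J+1}=1$, $d_{J+1}=c$, $b_{J+1}=0$.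

**Step 1: the start.** From $(0,0)$ we go to $(d_0,h(d_0))$. As $q_0\le2X_0\le2/\|c\|_\infty$, we have $\|d_0\|_1\le q_0\|c\|_1+\|b_0\|_1\le2n+\frac n2$. By Lemma 7 this takes at most $1+2.5n$ pairs.

**Step 2: the changes of scale.** From $(d_j,h(d_j))$ we go to $(d_{j+1},h(d_{j+1}))$. For $j<J$ the ratio is $\lambda=q_{j+1}/q_j\le\frac{2X_{j+1}}{X_j/8}=32$. For $j=J$ it is at most $\frac1{1/8}=8$, as $X_J=1$. By Lemma 7 this takes at most $1+\eta_{j+1}+32\eta_j$ pairs for $j<J$, and at most $1+8\eta_J$ for $j=J$.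

**Step 3: the count.** In the sum, each $\eta_j$ occurs with total coefficient at most $33$. So the chain from $(0,0)$ to $(c,h(c))$ has length
$$L\le1+2.5n+\sum_{j=0}^{J-1}(1+\eta_{j+1}+32\eta_j)+(1+8\eta_J)\le J+2+2.5n+33\sum_{j=0}^J\eta_j\le495n^2+2.5n+J+2,$$
by Lemma 8. By Lemma 5, $cx\le h(c)$ is valid for $P^{(2(n+L))}$, and $2(n+L)\le990n^2+7n+4+2J$. Since the sets $P^{(T)}$ decrease with $T$ and $M^{(T)}(P)\subseteq P^{(T)}$, this is the second statement. $\square$

**Proof of Theorem 3, first statement.** If $S=\emptyset$, Proposition 2 gives $P^{(n)}=\emptyset=P_I$. Let $S\ne\emptyset$. By Lemma 6, a point outside $P_I$ violates $cx\le h(c)$ for some nonzero $c\in\mathbb Z^n$ with $\lceil\log_2\|c\|_\infty\rceil\le\frac{n+1}2\log_2(n+1)+1$. All these inequalities hold on $P^{(T)}$ once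
$$T\ge990n^2+7n+(n+1)\log_2(n+1)+6 .$$
Since $\log_2(n+1)\le n$, we have $(n+1)\log_2(n+1)\le(n+1)n\le2n^2$, and the right-hand side is at most $992n^2+7n+6\le1005n^2$. Hence $P^{(1005n^2)}\subseteq P_I$. By Fact (c), applied with $k=n$ when $S=\emptyset$ and with $k=1005n^2$ otherwise, $P^{(k)}=M^{(k)}(P)=P_I$ for some $k\le1005n^2$. $\square$

This proves the conjecture with the constant $1005$.

## 7. A point just above a hyperplane

For the lower bound we look for a polytope with one fractional point that M-cuts push towards $P_I$ only slowly. Let $c>0$ be a real vector, $\sigma=\sum_jc_j$, and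
$$S=\{v\in\{0,1\}^n:cv\le\sigma/2\},\qquad x_\varepsilon=(\tfrac12+\varepsilon)\mathbf 1,\qquad P=\operatorname{conv}(S\cup\{x_\varepsilon\}).$$
The point $x_\varepsilon$ lies above the hyperplane $cx=\sigma/2$ by $\varepsilon\sigma$. We want one round to leave $x_{\varepsilon'}$ in place with $\varepsilon'$ only slightly smaller than $\varepsilon$.

The first choice one tries is $c=\mathbf 1$, and it fails at once. Let $n$ be even and $\varepsilon<1/n$. Then $\max_P\mathbf 1x=\frac n2+\varepsilon n<\frac n2+1$, so the Chvátal cut $\mathbf 1x\le\frac n2$ removes every $x_{\varepsilon'}$ with $\varepsilon'>0$. The reason is that $\mathbf 1$ takes no value on $\{0,1\}^n$ strictly between $\frac n2$ and $\frac n2+1$.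

In an M-cut for $d$, the number $d_P$ is rounded down to the next value of $d$ on $\{0,1\}^n$. So $x_{\varepsilon'}$ survives the cut exactly when *some $0/1$-point $v$, in $P$ or not, has $dx_{\varepsilon'}\le dv\le d_P$*. It therefore suffices that every dangerous integer direction $d$ takes a value in the short window between $dx_{\varepsilon'}$ and $dx_\varepsilon$. This leads to the following plan.

1. Choose $c\in[1,2]^n$ so that no multiple $tc$, with $t$ in a long range, is close to $\mathbb Z^n$ (Section 8).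
2. Show by Fourier analysis that this forces signed sums $\sum\pm c_j$ into windows of exponentially small width (Section 9).
3. Show that a dangerous $d$, suitably scaled, must be very close to $c$. Then the non-resonance of $c$ passes to $d$, and $d$ has a value in the window (Section 10).

## 8. Multiples that stay away from the integer lattice

Let $y=e^{-40}/64$. We want, for $n$ large, a vector $c\in[1,2]^n$ with
$$\#\{j:\|tc_j\|\le y\}\le\frac n{20}\qquad\text{for all }t\in\big[\tfrac18,e^{n/2}\big]. \tag{4}$$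

**Lemma 9.** For all sufficiently large $n$ there is $c\in[1,2]^n$ satisfying (4).

*Proof.* Let the $c_j$ be independent and uniform on $[1,2]$.

**Step 1: one coordinate.** We show that for $t\ge\frac18$ and $0<s<\frac18$, $\Pr(\|tc_j\|\le s)\le32s$. This probability is $\frac1t$ times the measure of $\{x\in[t,2t]:\|x\|\le s\}$. If $t\ge1$, at most $t+2s+1\le t+2$ integers $m$ have $[m-s,m+s]$ meeting $[t,2t]$, so the probability is at most $2s(t+2)/t\le6s$. If $\frac18\le t<1$, then $[t,2t]\subseteq[\frac18,2)$. Since $s<\frac18$, only the integers $1$ and $2$ matter, so the probability is at most $4s/t\le32s$.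

**Step 2: a grid in $t$.** We reduce to finitely many $t$. Divide $[\frac18,e^{n/2}]$ into at most $e^{n/2}/y+1$ intervals of length at most $y$, and let $\mathcal T$ be the set of midpoints. Each $t$ in the range is within $y/2$ of some $t'\in\mathcal T$. As $c_j\le2$, $\|tc_j\|\le y$ implies $\|t'c_j\|\le y+\frac y2\cdot2=2y$.

**Step 3: the union bound.** If (4) fails, then for some $t'\in\mathcal T$ more than $n/20$ indices have $\|t'c_j\|\le2y$. Fix $t'$. There are at most $2^n$ sets of indices, and for each one of more than $n/20$ elements the probability is at most $(32\cdot2y)^{n/20}=(64y)^{n/20}=e^{-2n}$. So the probability that (4) fails is at most $(e^{n/2}/y+1)\,2^ne^{-2n}$. This is less than $1$ for large $n$, as $\frac12+\ln2<2$. $\square$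

## 9. Signed sums in a short window

**Lemma 10.** For each $b>0$ there is $m_0(b)$ such that the following holds. Let $m\ge m_0(b)$, $d_1,\dots,d_m\in[0.9,2.1]$, $|a|\le5$, $e^{-bm/2}\le h\le\frac12$, and suppose
$$\prod_j|\cos(2\pi\theta d_j)|\le e^{-bm}\qquad\text{for all }\theta\in\big[\tfrac1{16},\tfrac2h\big].$$
Then some $\xi\in\{\pm1\}^m$ satisfies $\big|\sum_jd_j\xi_j-a\big|<h$.

(Here $h$ is a number. The function $h(d)$ of Section 2 always carries its argument.)

*Proof.* We use a test function $K$ that is positive only inside the window $(-h,h)$ and whose Fourier transform lives on $|\theta|\le2/h$. We show that $K$ has positive expectation over random signs.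

**Step 1: the test function.** Put $\tau=1/h$, and let $\psi$ be the cubic B-spline: $\psi(t)=\frac23-t^2+\frac{|t|^3}2$ for $|t|\le1$, $\psi(t)=\frac{(2-|t|)^3}6$ for $1\le|t|\le2$, and $\psi(t)=0$ otherwise. At $|t|=1$ both formulas give the same value $\frac16$ and the same first and second derivatives ($-\frac12$ and $1$ at $t=1$). At $t=0$ and $|t|=2$ there is no jump up to order two either. So $\psi$ is $C^2$, and $0\le\psi\le\frac23$. We have $\psi''=-2+3|t|$ on $|t|\le1$ and $\psi''=2-|t|$ on $1\le|t|\le2$, so $|\psi''|\le2$.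

Its Fourier transform $B(u):=\int\psi(t)e^{2\pi iut}dt$ is $\big(\frac{\sin\pi u}{\pi u}\big)^4$. To see this, note that $\psi'''$ is a step function with values $1,-3,3,-1$ on $(-2,-1),(-1,0),(0,1),(1,2)$, so with jumps $1,-4,6,-4,1$ at $-2,-1,0,1,2$. Integrating by parts repeatedly gives $(-2\pi iu)^4B(u)=\sum_s(\text{jump at }s)\,e^{2\pi ius}=(e^{\pi iu}-e^{-\pi iu})^4=16\sin^4\pi u$. Likewise $\int\psi''(t)e^{2\pi iut}dt=(-2\pi iu)^2B(u)=-4\pi^2u^2B(u)$. Define
$$\hat K(\theta)=\frac1\tau\Big(\psi(\theta/\tau)+\frac{\psi''(\theta/\tau)}{4\pi^2}\Big),\qquad K(u)=\Big(1-\frac{u^2}{h^2}\Big)\Big(\frac{\sin\pi\tau u}{\pi\tau u}\Big)^4 .$$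
Substituting $\theta=\tau t$,
$$\int_{-2\tau}^{2\tau}\hat K(\theta)e^{2\pi i\theta u}d\theta=B(\tau u)-(\tau u)^2B(\tau u)=K(u).$$
Clearly $K(u)\le0$ for $|u|\ge h$. The function $\hat K$ is real and even, and $|\hat K|\le\frac1\tau\big(\frac23+\frac2{4\pi^2}\big)\le0.75/\tau$. On $|\theta|\le\tau/2$ we have $\psi(\theta/\tau)\ge\psi(\frac12)=\frac23-\frac14+\frac1{16}\ge0.47$, so there $\hat K\ge\frac1\tau(0.47-0.06)\ge0.4/\tau$. As $h\le\frac12$, $\tau/2\ge1$.

**Step 2: the expectation as an integral.** For uniform random $\xi\in\{\pm1\}^m$ we have $\mathbb E\,e^{2\pi i\theta\sum d_j\xi_j}=\prod_j\cos(2\pi\theta d_j)$. Since $\hat K$ and this product are even in $\theta$,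
$$\mathbb E\,K\Big(\sum_jd_j\xi_j-a\Big)=\int_{-2\tau}^{2\tau}\hat K(\theta)\cos(2\pi\theta a)\prod_j\cos(2\pi\theta d_j)\,d\theta .$$

**Step 3: the range $|\theta|\le\frac1{40}$ gives the main term.** Here $2\pi|\theta|d_j\le\frac{2\pi\cdot2.1}{40}\le0.33$, $\cos(2\pi\theta a)\ge\cos\frac\pi4\ge0.7$, and $\hat K>0$, so the integrand is positive. For $|\theta|\le\frac1{40\sqrt m}$ we have $2\pi|\theta|d_j\le0.33/\sqrt m$, so by $\cos x\ge1-x^2/2$ the product is at least $(1-\frac{0.055}m)^m\ge1-0.055\ge0.9$. The contribution of the whole range is at least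
$$\frac{0.4}\tau\cdot0.7\cdot0.9\cdot\frac1{20\sqrt m}\ge\frac{0.01}{\tau\sqrt m}.$$

**Step 4: the range $\frac1{40}\le|\theta|\le\frac1{16}$ is small.** Here $0.14\le2\pi|\theta|d_j\le\frac{2\pi\cdot2.1}{16}<\frac\pi2$. On $[0,\frac\pi2]$ we have $\cos x\le e^{-x^2/2}$, because $(\ln\cos x)'=-\tan x\le-x$. So the product is at most $e^{-0.0098m}\le e^{-0.009m}$. The range has total length $0.075$, so the contribution is at most $\frac{0.1}\tau e^{-0.009m}$ in absolute value.

**Step 5: the range $\frac1{16}\le|\theta|\le2\tau$ is small by hypothesis.** Since $2\tau=2/h$, the product is at most $e^{-bm}$ in absolute value. The contribution is at most $\frac{0.75}\tau\cdot4\tau\,e^{-bm}=\frac3\tau\cdot\tau e^{-bm}\le\frac3\tau e^{-bm/2}$, as $\tau=1/h\le e^{bm/2}$.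

**Step 6: conclusion.** The expectation is at least $\frac1\tau\big(\frac{0.01}{\sqrt m}-0.1e^{-0.009m}-3e^{-bm/2}\big)$, which is positive for $m\ge m_0(b)$. Then $K(\sum d_j\xi_j-a)>0$ for some $\xi$, and this forces $|\sum d_j\xi_j-a|<h$. $\square$

The hypothesis on the product will come from (4) through the inequality
$$|\cos\pi x|=\cos(\pi\|x\|)\le e^{-\pi^2\|x\|^2/2}\qquad(x\in\mathbb R). \tag{5}$$

## 10. One round of M-cuts shrinks the height by at most a factor $1-C/n$

From now on $n$ is large and $c\in[1,2]^n$ is fixed with (4). Put $\sigma=\sum_jc_j\in[n,2n]$, and let $S=\{v\in\{0,1\}^n:cv\le\sigma/2\}$, $x_\varepsilon=(\frac12+\varepsilon)\mathbf 1$ and $h(d)=\max_{s\in S}ds$. Put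
$$C=\frac{200}y,\qquad a_0=\frac{y^2}{20}.$$
"Large" means: Lemma 9 applies; $n\ge40$, so that $\lfloor n/8\rfloor\ge n/10$; $\lfloor n/8\rfloor\ge m_0(2y^2)$ and $n\ge m_0(y^2)$; $8e^{a_0n}\le e^{n/2}$; and $n\ge2C$.

**Proposition 11.** Let $n$ be large, $e^{-a_0n}\le\varepsilon\le\frac1{200n}$ and $\varepsilon'=(1-\frac Cn)\varepsilon$. If $Q\subseteq[0,1]^n$ is a polytope with $S\cup\{x_\varepsilon\}\subseteq Q$, then $x_{\varepsilon'}\in M(Q)$.

*Proof.* For $d=0$ the M-cut is $0\le0$. Let $0\ne d\in\mathbb Z^n$, and let $d_Q=\max_Qd$. It suffices to find $v\in\{0,1\}^n$ with $dx_{\varepsilon'}\le dv\le d_Q$.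

**Step 0: which directions are dangerous.** If $dx_{\varepsilon'}\le h(d)$, a maximizer $v\in S\subseteq Q$ of $d$ works. So assume $dx_{\varepsilon'}>h(d)$. As $0\in S$, $h(d)\ge0$, so $(\frac12+\varepsilon')\,d\mathbf 1>0$ and $d\mathbf 1>0$. Scale: let $\hat d=\lambda d$ with $\lambda>0$ and $\hat d\mathbf 1=\sigma$, and let $\delta=\hat d-c$, so that $\sum_j\delta_j=0$. Write $0/1$-points as $v=\frac12(\mathbf 1+\xi)$ with $\xi\in\{\pm1\}^n$. Then $cv=\frac12(\sigma+c\xi)$, so $v\in S$ if and only if $c\xi\le0$. Also $\hat dv=\frac12(\sigma+\hat d\xi)$ and $\hat dx_{\varepsilon'}=\frac\sigma2+\varepsilon'\sigma$. So the assumption says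
$$\xi\in\{\pm1\}^n,\ c\xi\le0\ \Longrightarrow\ \hat d\xi<2\varepsilon'\sigma. \tag{6}$$

**Step 1: $\|\delta\|_1\le20\varepsilon n$.** If $\delta$ were large, we could choose signs with $\delta\xi$ large and $c\xi$ slightly negative, which contradicts (6). We choose most signs to make $\delta\xi$ large while keeping $c\xi$ bounded. We reserve a few coordinates, where $\delta$ is small, to steer $c\xi$ into the window.

Let $R$ be a set of $m=\lfloor n/8\rfloor$ indices with the smallest $|\delta_j|$, so $\sum_R|\delta_j|\le\frac18\|\delta\|_1$. By LP duality,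
$$\max\Big\{\sum_{R^c}\delta_j\xi_j:\ \sum_{R^c}c_j\xi_j=0,\ |\xi_j|\le1\Big\}=\min_{\mu\in\mathbb R}\sum_{R^c}|\delta_j-\mu c_j| .$$
Put $A=\sum_{R^c}|\delta_j|\ge\frac78\|\delta\|_1$ and $w=\sum_{R^c}c_j>0$. Since $\sum_j\delta_j=0$, $|\sum_{R^c}\delta_j|=|\sum_R\delta_j|\le\frac18\|\delta\|_1$. The sum on the right is at least $A-|\mu|w$. It is also at least $|\sum_{R^c}(\delta_j-\mu c_j)|\ge|\mu|w-\frac18\|\delta\|_1$. Averaging the two bounds, it is at least $\frac12(\frac78-\frac18)\|\delta\|_1=\frac38\|\delta\|_1$ for every $\mu$.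

Take a vertex attaining the maximum on the left. The feasible set is a box cut by one hyperplane, so at a vertex at most one coordinate lies in $(-1,1)$. Replace that coordinate by $1$ or $-1$, whichever does not decrease $\sum_{R^c}\delta_j\xi_j$. This changes $\sum_{R^c}c_j\xi_j$ by at most $2\cdot2=4$. So we have signs $\xi_j$, $j\in R^c$, with
$$\sum_{R^c}\delta_j\xi_j\ge\tfrac38\|\delta\|_1,\qquad t:=\sum_{R^c}c_j\xi_j,\quad|t|\le4 .$$

Now apply Lemma 10 to $(c_j)_{j\in R}$ with $a=-t-\frac{\varepsilon n}2$, window half-width $\frac{\varepsilon n}2$ and $b=2y^2$. We check its hypotheses.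

- $|a|\le4+\frac1{400}\le5$, and $\frac{\varepsilon n}2\le\frac1{400}\le\frac12$.
- $\frac{\varepsilon n}2\ge\varepsilon\ge e^{-a_0n}=e^{-y^2n/20}\ge e^{-y^2m}=e^{-bm/2}$, because $m\ge n/10$.
- Let $\frac1{16}\le\theta\le2/\frac{\varepsilon n}2=\frac4{\varepsilon n}$. Then $\frac18\le2\theta\le\frac8{\varepsilon n}\le8e^{a_0n}\le e^{n/2}$. By (4), at least $m-\frac n{20}\ge\frac m2$ indices of $R$ have $\|2\theta c_j\|>y$. By (5) the product $\prod_R|\cos(2\pi\theta c_j)|$ is at most $e^{-\pi^2y^2m/4}\le e^{-2y^2m}$.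

So there are signs on $R$ such that the combined $\xi\in\{\pm1\}^n$ satisfies $|c\xi+\frac{\varepsilon n}2|<\frac{\varepsilon n}2$, i.e. $c\xi\in(-\varepsilon n,0)$. On $R$ we lose at most $\frac18\|\delta\|_1$ from $\delta\xi$. By (6) and $\sigma\le2n$,
$$4\varepsilon n\ge2\varepsilon'\sigma>\hat d\xi=c\xi+\delta\xi\ge-\varepsilon n+\big(\tfrac38-\tfrac18\big)\|\delta\|_1 .$$
Hence $\|\delta\|_1<20\varepsilon n$.

**Step 2: a $0/1$-point in the window.** We now show that $\hat d$ takes a value strictly between $\hat dx_{\varepsilon'}$ and $\hat dx_\varepsilon$. By Step 1, $|\delta_j|\le20\varepsilon n\le0.1$, so $\hat d_j\in[0.9,2.1]$. Apply Lemma 10 to $\hat d$ with $m=n$, $a=(\varepsilon+\varepsilon')\sigma$, window half-width $h=(\varepsilon-\varepsilon')\sigma=\frac{C\varepsilon\sigma}n\in[C\varepsilon,2C\varepsilon]$, and $b=y^2$. We check its hypotheses.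

- $0\le a\le4\varepsilon n\le5$, and $h\le2C\varepsilon\le\frac{C}{100n}\le\frac12$ since $n\ge2C$.
- $h\ge C\varepsilon\ge\varepsilon\ge e^{-a_0n}\ge e^{-y^2n/2}=e^{-bm/2}$.
- Let $\frac1{16}\le\theta\le\frac2h$. Then $\frac18\le2\theta\le\frac4h\le\frac4{C\varepsilon}\le8e^{a_0n}\le e^{n/2}$. By (4) at least $0.95n$ indices have $\|2\theta c_j\|>y$, so $\sum_j\|2\theta c_j\|\ge0.95\,ny$. Replacing $c$ by $\hat d=c+\delta$ changes this sum by at most
$$2\theta\|\delta\|_1\le\frac4{C\varepsilon}\cdot20\varepsilon n=\frac{80n}C=0.4\,ny .$$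
Thus $\sum_j\|2\theta\hat d_j\|\ge\frac12ny$, and by Cauchy–Schwarz $\sum_j\|2\theta\hat d_j\|^2\ge\frac14ny^2$. By (5), $\prod_j|\cos2\pi\theta\hat d_j|\le e^{-\pi^2ny^2/8}\le e^{-y^2n}$.

This third check is what fixes the loss. The window must be at least $C\varepsilon\sigma/n$ half-wide so that the perturbation $\delta$, of size up to $20\varepsilon n$, does not spoil the non-resonance at the frequencies $\theta\le2/h$.

Lemma 10 yields $\xi\in\{\pm1\}^n$ with $|\hat d\xi-(\varepsilon+\varepsilon')\sigma|<(\varepsilon-\varepsilon')\sigma$, i.e. $2\varepsilon'\sigma<\hat d\xi<2\varepsilon\sigma$. Then $v=\frac12(\mathbf 1+\xi)$ satisfies $\hat dx_{\varepsilon'}<\hat dv<\hat dx_\varepsilon$. Dividing by $\lambda$ gives $dx_{\varepsilon'}<dv<dx_\varepsilon\le d_Q$. $\square$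

## 11. Order $n^2$ rounds are needed

**Proof of Theorem 4.** Let $\varepsilon_k=(1-\frac Cn)^k\frac1{200n}$ and $P=\operatorname{conv}(S\cup\{x_{\varepsilon_0}\})$. The plan is to iterate Proposition 11 as long as $\varepsilon_k\ge e^{-a_0n}$.

**Step 1: the integer hull of $P$.** A $0/1$-point in $P$ is an extreme point of the cube, hence an extreme point of $P$, hence one of the points $S\cup\{x_{\varepsilon_0}\}$. The point $x_{\varepsilon_0}$ is interior to the cube, so it is not a $0/1$-point. So $P\cap\{0,1\}^n=S$ and $P_I=\operatorname{conv}S$.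

**Step 2: the number of admissible rounds.** Let $k^*=\lfloor a_0n^2/(4C)\rfloor$. For $n\ge2C$ we have $1-\frac Cn\ge e^{-2C/n}$, because $1-x\ge e^{-2x}$ on $[0,\frac12]$. So for $k\le k^*$
$$-\ln\varepsilon_k\le\frac{2Ck}n+\ln(200n)\le\frac{a_0n}2+\ln(200n)\le a_0n$$
once $n$ is large enough that $\ln(200n)\le\frac{a_0n}2$. Thus $e^{-a_0n}\le\varepsilon_k\le\frac1{200n}$ for all $k\le k^*$.

**Step 3: the induction.** We claim $x_{\varepsilon_k}\in M^{(k)}(P)$ for all $k\le k^*$. This is clear for $k=0$. All $M^{(k)}(P)$ are polytopes in the cube that contain $S$, by Fact (c). If $x_{\varepsilon_k}\in M^{(k)}(P)$ and $k<k^*$, Proposition 11 with $Q=M^{(k)}(P)$ and $\varepsilon=\varepsilon_k$ gives $x_{\varepsilon_{k+1}}\in M^{(k+1)}(P)$.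

**Step 4: these points are outside $P_I$.** We have $cx_{\varepsilon_k}=(\frac12+\varepsilon_k)\sigma>\frac\sigma2\ge\max_{P_I}c$. So $M^{(k)}(P)\ne P_I$ for all $k\le k^*$, and the M-rank of $P$ is at least $k^*+1>\frac{a_0}{4C}n^2$. This proves the theorem with $\kappa=\frac{a_0}{4C}$. By Fact (c) the Chvátal rank is at least as large. $\square$
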